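# Deciding whether a fixed point of a morphism is automatic

## 1. The growth rate as a test for automaticity

Take a morphism $\varphi$ of a finitely generated free monoid and iterate it on a letter. Under a mild condition the iterates converge to an infinite word $\varphi^\omega(a)$. Some of these words can be computed digit by digit: a finite automaton reads $n$ in base $k$ and outputs the $n$-th letter. We ask whether an algorithm can tell which ones.

**Definition (prolongable).** A morphism $\varphi:\Sigma^*\to\Sigma^*$, $\Sigma$ finite, is prolongable on the letter $a$ if $\varphi(a)=au_0$ with $\varphi^i(u_0)\ne\epsilon$ for all $i\ge0$ ($\epsilon$ is the empty word). Then $a,\varphi(a),\varphi^2(a),\dots$ are prefixes of one another and converge to the infinite word $\varphi^\omega(a)=a\,u_0\,\varphi(u_0)\,\varphi^2(u_0)\cdots$, which is fixed by $\varphi$. Erasing morphisms are allowed: some letters other than $a$ may have empty image.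

**Definition ($k$-automatic).** For $k\ge2$, a sequence $(s_n)_{n\ge0}$ over a finite alphabet is $k$-automatic if some deterministic finite automaton with output (DFAO), fed the base-$k$ representation of $n$, outputs $s_n$, for every $n\ge0$.

The two questions, from the text "Automatic Sequences" (http://lib.ysu.am/disciplines_bk/47fe303913ad333b6dea08e0ba2a9fbb.pdf), are:

1. Is it decidable, given $\varphi$ prolongable on $a$, whether $\varphi^\omega(a)$ is $k$-automatic for some $k$?
2. Is it decidable, given $\varphi$ prolongable on $a$ and $k\ge2$, whether $\varphi^\omega(a)$ is $k$-automatic?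

The link between the two notions is a standard theorem. A morphism is $k$-uniform if every letter has an image of length $k$; a coding is a letter-to-letter map.

**Fact F1** (Cobham 1972; effective). $\mathbf x$ is $k$-automatic iff $\mathbf x=\pi(\mathbf z)$ with $\mathbf z=\theta^\omega(b_0)$, $\theta$ $k$-uniform, $\pi$ a coding. The direction in which the DFAO reads is immaterial. $k$-automatic is equivalent to $k^r$-automatic ($r\ge1$). Ultimately periodic sequences are $k$-automatic for every $k$.

For a $k$-uniform morphism $|\varphi^n(a)|=k^n$. In general $|\varphi^n(a)|$ grows roughly like $\alpha^n$ for some $\alpha\ge 1$. So one would first guess: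

**Guess.** $\varphi^\omega(a)$ is automatic for some base exactly when some power of the growth rate $\alpha$ is an integer.

If this were right, both questions would reduce to a computation with eigenvalues. Let us test it.

**Test 1.** $a\mapsto ab,\ b\mapsto ba$. Uniform, $\alpha=2$, and $2$-automatic by F1.

**Test 2.** $a\mapsto abc,\ b\mapsto ac,\ c\mapsto b$, with fixed point $\mathbf x=abcacbabcbac\cdots$. By induction, for $n\ge1$, $|\varphi^n(a)|=3\cdot2^{n-1}$, $|\varphi^n(b)|=2^n$, $|\varphi^n(c)|=2^{n-1}$: indeed $3\cdot 2^{n-1}+2^n+2^{n-1}=3\cdot2^n$ and $3\cdot 2^{n-1}+2^{n-1}=2^{n+1}$. So $\alpha=2$, and the guess predicts an automatic word although $\varphi$ is not uniform. The prediction is right. Delete all $b$'s: the images become $ac,\ ac,\ \epsilon$, so in $\mathbf x$ the letters $a$ and $c$ alternate. Let $s(i)$ be the number of $a$'s minus the number of $c$'s among the first $i$ letters; then $s(i)\in\{0,1\}$. The first $i$ letters have an image of length $p(i)=2i+s(i)$, since $a,b,c$ have images of lengths $3,2,1$. Also $s(p(i))=0$, because each image has as many $a$'s as $c$'s.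 The possible pairs $(x_i,s(i))$ are $(a,0),(b,0),(b,1),(c,1)$. If $s(i)=0$, then $\varphi(x_i)$ starts at position $2i$. If $s(i)=1$, then $\varphi(x_i)$ starts at $2i+1$. In that case $x_{i-1}\ne c$ (after a $c$ the value of $s$ is $0$), so $\varphi(x_{i-1})$ ends in $c$ and $x_{2i}=c$, with $s(2i)=1$. Hence the pairs at $2i$ and $2i+1$ are
$$(a,0)\mapsto(a,0)(b,1),\quad (b,0)\mapsto(a,0)(c,1),\quad (b,1)\mapsto(c,1)(a,0),\quad (c,1)\mapsto(c,1)(b,0).$$
This is a $2$-uniform morphism, and $\mathbf x$ is the image of its fixed point under a coding. What made it work is that $p(i)-2i$ is bounded.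

**Test 3.** $a\mapsto ab,\ b\mapsto a$. Here $\alpha=(1+\sqrt5)/2$, and $\alpha^n=F_n\alpha+F_{n-1}$ (Fibonacci numbers) is irrational for all $n\ge 1$. The guess says "not automatic". Theorem A(3) below will confirm it.

## 2. Long runs must appear early

A necessary condition for automaticity refutes the guess.

**Lemma 1.** If $\mathbf x$ is $k$-automatic, there is $C$ such that every factor of length $\ell\ge1$ occurs in the prefix of length $C\ell$.

*Proof.* Write $\mathbf x=\pi(\mathbf z)$ as in F1. Let $m$ be minimal with $\ell\le k^m$. The word $\mathbf x$ is cut into blocks $\pi\theta^m(c)$ of length $k^m$, so the factor lies in $\pi\theta^m(cc')$ for two consecutive letters $c,c'$ of $\mathbf z$. All such pairs occur in some prefix of $\mathbf z$ of fixed length $q$. So the factor occurs in the prefix of $\mathbf x$ of length $qk^m\le qk\ell$. $\square$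

**Test 4.** $a\mapsto aac,\ c\mapsto c$. Then $\varphi^{n+1}(a)=\varphi^n(a)\varphi^n(a)c$, so $|\varphi^n(a)|=2^{n+1}-1$ and $\alpha=2$. The final run of $c$'s in $\varphi^n(a)$ has length $n$, and every other run in it is shorter. So $c^n$ occurs in no prefix shorter than $2^{n+1}-1$. By Lemma 1 the word is not $k$-automatic for any $k$. The guess is wrong.

**Test 5.** $a\mapsto ab,\ b\mapsto bc,\ c\mapsto c$. Here $\mathbf x=a\cdot b\cdot bc\cdot bcc\cdot bccc\cdots$, $\alpha=1$, and $c^n$ first occurs at position $2+n(n+1)/2$. Again not automatic. (By contrast $a\mapsto ab,\ b\mapsto b$ gives $abbb\cdots$, also with $\alpha=1$, automatic for every $k$.)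

**Test 6.** $a\mapsto aab,\ b\mapsto bb$. Then $\varphi^{n+1}(a)=\varphi^n(a)\varphi^n(a)b^{2^n}$, so $|\varphi^n(a)|=2^n+n2^{n-1}$. The final run of $b$'s in $\varphi^n(a)$ has length $2^n-1$, and all other runs there are shorter. So $b^{2^n-1}$ needs a prefix of length $2^n+n2^{n-1}$, which is not $O(2^n)$. Not automatic.

In Tests 4–6 the word has letters that grow more slowly than $a$ and form long runs. One could add "all letters grow like $\alpha^n$" to the guess. That still does not suffice.

**Test 7.** $a\mapsto abbb,\ b\mapsto aa$. With $A_n=|\varphi^n(a)|$ we have $A_{n+1}=A_n+3|\varphi^n(b)|=A_n+6A_{n-1}$, and $X^2-X-6=(X-3)(X+2)$, so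
$$|\varphi^n(a)|=\tfrac15\big(6\cdot3^n-(-2)^n\big)\qquad(1,4,10,34,\dots).$$
Both letters grow like $3^n$, and $\alpha=3$ is an integer. But the lengths differ from an exact multiple of $3^n$ by an unbounded amount, unlike in Test 2. We shall see that this word is not automatic in any base. The correct criterion is that a certain error term stays bounded. The main work is to prove that automaticity forces it.

## 3. Tools on periods, definability, rational series

For an infinite word $\mathbf x=x_0x_1\cdots$ write $\mathbf x[i,j)=x_i\cdots x_{j-1}$. A word $u$ *has period* $t\ge1$ if $u_i=u_{i+t}$ whenever both sides are defined.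

**Fine–Wilf.** A word of length $\ge t+t'$ with periods $t,t'$ has period $\gcd(t,t')$.

**Extension.** If $u$ has period $t$ and contains a factor of length $\ge t$ with period $g\mid t$, then $u$ has period $g$. *Proof.* $u_n$ depends only on $n$ mod $t$, and the factor shows $t$ consecutive positions $c,\dots,c+t-1$. For $c\le n<c+t-g$ we have $u_n=u_{n+g}$ inside the factor. For $c+t-g\le n<c+t$, the residue of $n+g$ is represented by $n-(t-g)\ge c$, and $t-g$ is a multiple of $g$, so $u_n=u_{n-(t-g)}$. So the function on residues mod $t$ is invariant under $+g$. $\square$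

**Fact F2** (Büchi; Bruyère–Hansel–Michaux–Villemaire 1994; effective). Let $V_k(n)$ be the largest power of $k$ dividing $n$ (with $V_k(0)=1$). A subset of $\mathbb N^d$ is first-order definable in $\langle\mathbb N,+,V_k\rangle$ iff it is recognized by a finite automaton reading base-$k$ expansions in parallel. So this theory is decidable, also after adding the predicates $x_n=b$ for a $k$-automatic $\mathbf x$. In particular, ultimate periodicity, $\exists t\ge1\,\exists n\,\forall i\ge n:\ x_i=x_{i+t}$, is decidable for a sequence given by a DFAO.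

**Fact F4** (McNaughton–Zalcstein, J. Algebra 34, 1975). A finitely generated torsion semigroup of matrices over a field is finite. (Torsion: every element generates a finite subsemigroup.)

A series $S:A^*\to\mathbb Q$ is $\mathbb Q$-rational if $S(w)=\lambda\mu(w)\rho$ with a row $\lambda$, a column $\rho$ and a morphism $\mu$ into $N\times N$ matrices. Minimal representations exist (Berstel–Reutenauer): in one, the rows $\lambda\mu(u)$ span the row space $\mathbb Q^{1\times N}$ and the columns $\mu(w)\rho$ span the column space.

**Fact F5.** *If a $\mathbb Q$-rational series $S:A^*\to\mathbb Q$ ($A$ finite) has infinite image, then $\{S(uv^tw):t\ge0\}$ is infinite for some $u,v,w\in A^*$.*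

*Proof.* Let $(\lambda,\mu,\rho)$ be minimal; choose $u_i,w_j$ such that the $\lambda\mu(u_i)$ form a basis of the row space and the $\mu(w_j)\rho$ a basis of the column space. Let $U$ be the matrix with rows $\lambda\mu(u_i)$ and $W$ the one with columns $\mu(w_j)\rho$; both are invertible, and $U\mu(v)^tW$ has entries $S(u_iv^tw_j)$. If all sets $\{S(u_iv^tw_j):t\ge0\}$ are finite, then $\{\mu(v)^t:t\ge0\}$ is finite for every $v$. So $\mu(A^*)$ is finitely generated and torsion, hence finite by F4, and $S$ has finite image. $\square$

## 4. Types of letters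

Fix $\varphi$ prolongable on $a$ and $\mathbf x=\varphi^\omega(a)$. Replacing $\varphi$ by a power preserves prolongability and $\mathbf x$. Restrict $\Sigma$ to the letters that occur in $\mathbf x$, and put $r=|\Sigma|$. Let $M$ be the incidence matrix, $M_{c,b}=|\varphi(b)|_c$, and let $\Psi$ be the Parikh vector (a column), so $\Psi(\varphi(w))=M\Psi(w)$. Let $L=\max_b|\varphi(b)|$. Put $p_n(i)=|\varphi^n(\mathbf x[0,i))|$ and $p=p_1$. Since $\varphi(\mathbf x)=\mathbf x$,
$$\mathbf x[p_n(i),p_n(j))=\varphi^n(\mathbf x[i,j)),\qquad\text{and } p_n\text{ is the $n$-th iterate of }p.\tag{1}$$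

**Fact F3 (growth).** *After replacing $\varphi$ by a computable power, each letter $b$ is either mortal ($\varphi^n(b)=\epsilon$ for large $n$) or satisfies $|\varphi^n(b)|=\Theta(n^{d_b}\lambda_b^n)$ with a computable algebraic $\lambda_b\ge1$ and $d_b\in\mathbb N$.*

*Proof.* Take the graph with $|\varphi(b)|_c$ edges from $b$ to $c$; then $|\varphi^n(b)|$ is the number of paths of length $n$ from $b$. Pass to a power (a common multiple of the periods of the strongly connected components) so that every component is trivial (one vertex, no loop) or primitive. A primitive nonnegative integer matrix has spectral radius $\ge1$, since some power has all entries $\ge1$. By Perron–Frobenius the number of paths of length $n$ between two given vertices of a primitive component $C$ is, for large $n$, $\Theta(\lambda_C^n)$.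

A path from $b$ follows a chain of components with chosen connecting edges and a chosen end vertex; there are finitely many choices. For one choice, the number of paths of length $n$ is, up to a shift caused by connecting edges (trivial components allow only length $0$), a convolution of sequences $f_C(n)$, one for each nontrivial $C$ in the chain, nonnegative and $\Theta(\lambda_C^n)$ for $n\ge n_0$. If there are none, the number is $0$ for large $n$. Otherwise let $\lambda$ be the largest $\lambda_C$ and $d+1$ the number of $C$ attaining it. Upper bound: $f_C(n)\le \mathrm{const}\cdot\lambda_C^n$ for all $n$. For fixed arguments $n_{C}$ of the components with $\lambda_C<\lambda$ there are at most $(n+1)^d$ choices of the other arguments, and the sum is at most a constant times $(n+1)^d\lambda^n\prod_{\lambda_C<\lambda}\sum_{j}(\lambda_C/\lambda)^j$. Lower bound: give the components with $\lambda_C<\lambda$ the argument $n_0$ and the others arguments $\ge n_0$; for large $n$ there are at least $cn^d$ choices. So the convolution is $\Theta(n^d\lambda^n)$.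

Adding over the choices, $\lambda_b$ is the largest spectral radius of a nontrivial component reachable from $b$, and $d_b+1$ is the largest number of components of that radius on a chain from $b$. If no nontrivial component is reachable, $b$ is mortal. $\square$

From now on $\varphi$ is such a power; all components are trivial or primitive, and this persists for further powers.

**Definition (type, bounded, growing).** The type of $b$ is $\tau(b)=(\lambda_b,d_b)$, ordered lexicographically, and $\tau(b)=-\infty$ if $b$ is mortal. A letter is bounded ($b\in B$) if $\sup_n|\varphi^n(b)|<\infty$, that is, $\tau(b)\le(1,0)$; otherwise it is growing. Put $\tau(a)=(\alpha,D)$.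

From $|\varphi^{n+1}(b)|=\sum_{c\text{ in }\varphi(b)}|\varphi^n(c)|$ we see that
$$\tau(b)\text{ is the maximum of the types of the letters of }\varphi(b)\quad(-\infty\text{ if }\varphi(b)=\epsilon).\tag{2}$$
Every letter occurs in some $\varphi^n(a)$, so $\tau(a)$ is the maximal type; and $a$ is growing, since all $\varphi^i(u_0)$ are nonempty. In Test 4, $\tau(a)=(2,0)$ and $\tau(c)=(1,0)$. In Test 5, $a,b,c$ have types $(1,2),(1,1),(1,0)$. In Test 6, $\tau(a)=(2,1)$ and $\tau(b)=(2,0)$.

## 5. The discrepancy and the two theorems

**Condition (N).** $\alpha>1$, $D=0$, every letter is bounded or satisfies $|\varphi^n(b)|=\Theta(\alpha^n)$, and the lengths of the factors of $\mathbf x$ lying in $B^*$ are bounded.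

Test 4 violates the last clause and Test 6 the second. Tests 1, 2, 3, 7 satisfy (N) with $B=\emptyset$. An example with a bounded letter is $a\mapsto acb,\ b\mapsto bca,\ c\mapsto c$: here $|\varphi^n(a)|=|\varphi^n(b)|=2^{n+1}-1$, $B=\{c\}$. Images of $a$ and $b$ start and end with letters other than $c$ and alternate with $c$; hence $c$ occupies every second place of $\mathbf x$, and $B^*$-factors have length $\le1$.

Under (N) the limit $\ell_b=\lim_n|\varphi^n(b)|/\alpha^n$ exists (Section 8), and it does not change if $\varphi$ is replaced by a power.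

**Definition (discrepancy).** Under (N), $\ell(w)=\sum_j\ell_{w_j}$, $\ \Delta(w)=|w|-\ell(w)$, $\ \Delta_0(i)=\Delta(\mathbf x[0,i))$.

In Test 2, $\ell_a=\frac32,\ell_b=1,\ell_c=\frac12$, so $\Delta_0(i)=-s(i)/2$ is bounded. In the example with $c$ above, $\ell_a=\ell_b=2$, $\ell_c=0$, and $\Delta_0(i)\in\{0,-1\}$. In Test 7, $\ell_a=\frac65$ and $\Delta_0(|\varphi^n(a)|)=|\varphi^n(a)|-\frac65 3^n=-\frac15(-2)^n$ is unbounded.

Integers $k,N\ge 2$ are *multiplicatively dependent* if $k^{r'}=N^{s'}$ for some $r',s'\ge1$.

**Theorem A (classification).**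

1. If $\alpha=1$: $\mathbf x$ is ultimately periodic if $D=1$, and not $k$-automatic for any $k$ if $D\ge2$.
2. If $\alpha>1$ and (N) fails, $\mathbf x$ is not $k$-automatic for any $k$.
3. If (N) holds and no power $\alpha^s$ ($s\ge1$) is an integer, $\mathbf x$ is not $k$-automatic for any $k$.
4. If (N) holds and $\alpha^s=N\in\mathbb Z$ for some $s\ge1$, then $\mathbf x$ is $k$-automatic for some $k$ $\iff$ $\mathbf x$ is $N$-automatic $\iff$ $\Delta_0$ is bounded. In that case, if $\mathbf x$ is ultimately periodic it is $k$-automatic for all $k$; otherwise it is $k$-automatic exactly for those $k$ multiplicatively dependent on $N$.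

**Theorem B.** Which case of Theorem A applies, and all data occurring in it, can be computed. Hence problems (1) and (2) are decidable. Moreover, the set of all $k\ge2$ for which $\varphi^\omega(a)$ is $k$-automatic can be computed, together with automata.

## 6. Slow letters cannot form long runs

**Lemma 2.** If $(\alpha,D)=(1,1)$, $\mathbf x$ is ultimately periodic. If $\mathbf x$ is $k$-automatic and $(\alpha,D)\ne(1,1)$, then (N) holds.

*Proof.* Recall $\varphi(a)=au_0$.

**Step 1: the structure when $\alpha=1$.** We have $|\varphi^n(a)|=1+\sum_{i<n}|\varphi^i(u_0)|$, and not all letters of $u_0$ are mortal. If $(1,d')$ is the maximal type in $u_0$, the sum is $\Theta(n^{d'+1})$, so $D=d'+1$: the maximal type in $u_0$ is $(1,D-1)$. By (2), $a$ does not occur in any $\varphi^i(u_0)$, and all letters other than $a$, which do occur there, have type $\le(1,D-1)$. If $D=1$, the words $\varphi^n(u_0)$ have bounded length, so the sequence $(\varphi^n(u_0))_n$, in which each term determines the next, is ultimately periodic; hence so is $\mathbf x=au_0\varphi(u_0)\varphi^2(u_0)\cdots$.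

**Step 2: a bound for runs of slow letters.** Let $\mathbf x$ be $k$-automatic and $(\alpha,D)\ne(1,1)$; also $(\alpha,D)\ne(1,0)$, since $a$ is growing. Let $-\infty<\tau_0\le\tau(a)$ and $\Gamma=\{c:\tau(c)<\tau_0\}$. By (2), $c\in\Gamma\iff\varphi(c)\in\Gamma^*$; and $a\notin\Gamma$. Let $G(n)$ be the maximal length of a factor of $\varphi^n(a)$ lying in $\Gamma^*$; it is nondecreasing. Put $\Lambda_i=\max(1,\max_{c\in\Gamma}|\varphi^i(c)|)$. A $\Gamma^*$-factor $w$ of $\varphi^n(a)$, $n\ge1$, has the form $s\,\varphi(w')\,t$ with $|s|,|t|\le L$, $s,t\in\Gamma^*$ and $w'$ a factor of $\varphi^{n-1}(a)$ (take $w'=t=\epsilon$ if $w$ lies inside the image of one letter). As $\varphi(w')\in\Gamma^*$, also $w'\in\Gamma^*$. After $n$ iterations we reach a $\Gamma^*$-factor of the word $a$, which is empty. So $w=s_0\varphi(s_1)\cdots\varphi^{n-1}(s_{n-1})\,\varphi^{n-1}(t_{n-1})\cdots\varphi(t_1)t_0$, and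
$$G(n)\le2L\sum_{i<n}\Lambda_i .$$

**Step 3: automaticity makes $G$ bounded.** If $G$ is unbounded, then $G(n+1)>G(n)$ for infinitely many $n$. For these, some $\Gamma^*$-word of length $G(n)+1$ occurs in $\mathbf x$ but not in its prefix $\varphi^n(a)$, so $|\varphi^n(a)|<C(G(n)+1)$ by Lemma 1. Since $|\varphi^n(a)|\to\infty$, Step 2 gives
$$\sum_{i<n}\Lambda_i=o(|\varphi^n(a)|)\ \Longrightarrow\ G\text{ is bounded.}\tag{3}$$

**Step 4: the case $\alpha>1$.** Take $\tau_0=(\alpha,D)$. Then $\sum_{i<n}\Lambda_i$ is $O(n^{D-1}\alpha^n)$ if $D\ge1$, and $O(\nu^n)$ with some $1<\nu<\alpha$ if $D=0$. By (3), $G\le G_\infty$ for some $G_\infty$. If $c\in\Gamma$, the words $\varphi^n(c)\in\Gamma^*$ are factors of $\mathbf x$, so $c$ is bounded; conversely bounded letters lie in $\Gamma$. Thus $\Gamma=B$, and $B^*$-factors of $\mathbf x$ have length $\le G_\infty$. Suppose $D\ge1$. Let $h_m$ be the number of non-$\Gamma$ letters of $\varphi^m(a)$; each has type $(\alpha,D)$. Then $|\varphi^m(a)|\le(h_m+1)(G_\infty+1)$, so $h_m\ge cm^D\alpha^m$ for large $m$, and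
$$|\varphi^{2m}(a)|\ge h_m\min_{b\notin\Gamma}|\varphi^m(b)|\ge c'm^{2D}\alpha^{2m}.$$
This contradicts $|\varphi^{2m}(a)|=O(m^D\alpha^{2m})$. So $D=0$, the letters outside $B$ have type $(\alpha,0)$, and (N) holds.

**Step 5: the case $\alpha=1$, $D\ge2$ is impossible.** Take $\tau_0=(1,D-1)$. Then $\sum_{i<n}\Lambda_i=O(n^{D-1})=o(n^D)$, so $G\le G_\infty$. Let $b$ have type $(1,D-1)$ (Step 1 provides one in $u_0$). The word $\varphi^m(b)$ is a factor of $\mathbf x$, and its non-$\Gamma$ letters have type exactly $(1,D-1)$. As before there are at least $cm^{D-1}$ of them for large $m$, so $|\varphi^{2m}(b)|\ge c'm^{2D-2}$. This contradicts $|\varphi^{2m}(b)|=O(m^{D-1})$, as $D-1\ge1$. $\square$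

This proves Theorem A(1) and A(2).

## 7. Condition (N) is decidable

**Lemma 3.** It is decidable whether (N) holds, and then the maximal length $\beta$ of a $B^*$-factor of $\mathbf x$ is computable.

*Proof.* Types are computable by F3, so the only problem is the last clause of (N), for $\alpha>1$.

**Step 1: $\mathbf x$ contains infinitely many growing letters.** Suppose every $\varphi^n(a)$ had at most $g$ of them. Images of bounded letters consist of bounded letters, so each bounded letter of $\varphi^n(a)$ descends from one produced, at some step $j\le n$, directly by a growing letter of $\varphi^{j-1}(a)$. Each step produces at most $gL$ such letters, and each has boundedly many descendants at any later time. So $|\varphi^n(a)|=O(n)$, contradicting $\alpha>1$.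

**Step 2: gaps between growing letters form finitely many orbits.** For growing $c$ write $\varphi(c)=\pi_c\,l_c\cdots r_c\,\sigma_c$ with $\pi_c,\sigma_c\in B^*$ and $l_c,r_c$ the first and last growing letters of $\varphi(c)$ (they exist, by (2)). Since $\mathbf x$ starts with the growing letter $a$, its maximal $B^*$-factors are the $w$ in triples $(c,w,c')$ where $cwc'$ is a factor of $\mathbf x$, $c,c'$ growing, $w\in B^*$. Two consecutive growing letters of $\varphi^{n+1}(a)$ lie in the image of one growing letter, or in the images of two consecutive growing letters of $\varphi^n(a)$. So the set of triples is the closure of the finite set of triples inside the words $\varphi(b)$, $b$ growing, under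
$$(c,w,c')\mapsto(r_c,\ \sigma_c\varphi(w)\pi_{c'},\ l_{c'}).$$

**Step 3: boundedness of one orbit is decidable.** Along an orbit $(c_n,w_n,c_n')$ the pairs $(c_n,c'_n)$ are ultimately periodic, with preperiod $n_0$ and period $m$, say. So there are computable $y,y'\in B^*$ with $w_{n_0+(j+1)m}=y\,\varphi^m(w_{n_0+jm})\,y'$ for all $j\ge0$, and
$$|w_{n_0+jm}|=\sum_{i<j}\big(|\varphi^{im}(y)|+|\varphi^{im}(y')|\big)+|\varphi^{jm}(w_{n_0})|.$$
The last term is bounded, as $w_{n_0}\in B^*$. If all letters of $y,y'$ are mortal, the sum is bounded; otherwise each summand is $\ge1$ and the sum is unbounded. Since $|w_{n+1}|\le L|w_n|+2L$, the whole orbit is bounded iff this subsequence is. If all orbits are bounded, each is ultimately periodic (a deterministic map on a finite set), and $\beta$ can be read off. $\square$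

In Test 4 the seed $(a,\epsilon,a)$ has orbit $(a,c^n,a)$ with $y=c$ not mortal: unbounded, in accordance with Section 2.

## 8. Normalization and a sublinear bound for the discrepancy

From now on assume (N), with $\beta$ as in Lemma 3.

**The limit $\ell$.** Since $M^n=O(\alpha^n)$ and $|\varphi^n(a)|=\Theta(\alpha^n)$, the spectral radius of $M$ is $\alpha$ and the eigenvalues of modulus $\alpha$ are semisimple. The eigenvalues of $M$ are those of its components, each trivial or primitive, so by Perron–Frobenius $\alpha$ is the only eigenvalue of modulus $\alpha$. Hence: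

* (i) $M^n=\alpha^n\Pi+O(\nu^n)$ with $1<\nu<\alpha$, where $\Pi$ is the spectral projection at $\alpha$.

Replacing $\varphi$ by a computable power, which changes neither $B$, $\beta$ nor $\Pi$, we may also assume:

* (ii) $|\varphi(b)|\ge2(\beta+1)$ for growing $b$.

Property (ii) persists for further powers, because $\varphi^n(b)$ contains a growing letter.

**Definition (normalized).** $\varphi$ is normalized if (i) and (ii) hold.

For Test 7, $\beta=0$ and the images have lengths $4,2$: normalized. For $a\mapsto acb,\ b\mapsto bca,\ c\mapsto c$ we have $\beta=1$ and $|\varphi(a)|=3<4$, but $|\varphi^2(a)|=|\varphi^2(b)|=7$, so $\varphi^2$ is normalized.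

Let $\mathbf 1$ be the row vector $(1,\dots,1)$ and put $\ell=\mathbf 1\Pi$. Then $\ell_b=\lim|\varphi^n(b)|\alpha^{-n}$, $\ell M=\alpha\ell$, and $|\varphi^n(b)|\ge c_0\alpha^n$ for growing $b$, all $n\ge0$, some $c_0>0$. Write $\Delta$ also for the row vector $\mathbf 1-\ell$. Since $(\mathbf 1-\ell)M^n=\mathbf 1(M^n-\alpha^n\Pi)$,
$$|\Delta(\varphi^n(w))|\le C\nu^n|w|.\tag{4}$$
Put $P(i)=\ell(\mathbf x[0,i))=i-\Delta_0(i)$; then $P(p(i))=\alpha P(i)$.

**Expansion of $p$.** Every factor of length $\beta+1$ contains a growing letter. If $0=g_0<g_1<\cdots$ are the positions of growing letters, then $g_s\le s(\beta+1)$, so $\mathbf x[0,j)$ contains at least $j/(\beta+1)$ growing letters. By (ii),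
$$p(j)\ge2j .\tag{5}$$

**Lemma 4.** Let $\varphi$ be normalized. There are $C$ and $\eta\in(0,1)$ with $|\Delta(w)|\le C|w|^\eta$ for all nonempty factors $w$ of $\mathbf x$.

*Proof.* We peel off one layer of $\varphi$ at a time. Let $w=\mathbf x[i,j)$ with $|w|>K_0:=2\beta+L$. Put $i_1=\min\{i':p(i')\ge i\}$ and $j_1=\max\{j':p(j')\le j\}$. If $i_1>j_1$, then $p(i_1-1)<i\le j<p(j_1+1)\le p(i_1)$ and $|w|\le L$, which is excluded. So $w=s\varphi(w')t$ with $w'=\mathbf x[i_1,j_1)$ and $|s|,|t|\le L$. The word $w'$ has at least $\lfloor|w'|/(\beta+1)\rfloor\ge(|w'|-\beta)/(\beta+1)$ growing letters, so $|w|\ge2|w'|-2\beta$ by (ii), and $|w'|\le|w|/2+\beta<|w|$. Iterate until the length is $\le K_0$, say after $n$ steps: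
$$w=s_0\varphi(s_1)\cdots\varphi^{n-1}(s_{n-1})\,\varphi^n(u)\,\varphi^{n-1}(t_{n-1})\cdots t_0 ,\qquad |u|\le K_0 .$$
By (4) and $\nu>1$, $|\Delta(w)|\le C'\nu^n$. If $n\ge1$, the word at stage $n-1$ has length $>K_0\ge\beta+1$, so it contains a growing letter, and $|w|\ge c_0\alpha^{n-1}$. With $\eta=\log\nu/\log\alpha$ we get $\nu^n=\alpha^{\eta n}=O(|w|^\eta)$. If $n=0$, $|\Delta(w)|\le C'\le C'|w|^\eta$. $\square$

**Lemma 5.** If (N) holds and $\mathbf x$ is ultimately periodic, then $\alpha$ is an integer.

*Proof.* Let $\mathbf x=uv^\omega$ with $v$ primitive. By (N), $v$ contains a growing letter, so $\varphi(v)\ne\epsilon$. From $\varphi(u)\varphi(v)^\omega=uv^\omega$, a tail of $v^\omega$ has periods $|v|$ and $|\varphi(v)|$, hence period $g=\gcd(|v|,|\varphi(v)|)$ by Fine–Wilf. If $g<|v|$, a conjugate of $v$ would be a proper power, and so would $v$. So $g=|v|$ divides $|\varphi(v)|$, and $\varphi(v)$, which occurs in that tail, is a conjugate of $v^q$ for some $q\ge1$. Hence $M\Psi(v)=\Psi(\varphi(v))=q\Psi(v)$ and $|\varphi^n(v)|=q^n|v|$. As $|\varphi^n(v)|=\Theta(\alpha^n)$, $\alpha=q$.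 $\square$

## 9. Addresses and windows

Let $\varphi$ be normalized. For $i\ge0$ let $i^-$ be the unique $i'$ with $p(i')\le i<p(i'+1)$. Then $x_i$ is the letter of index $d=i-p(i^-)$ (counted from $0$) in $\varphi(x_{i^-})$. By (5), $i^-\le i/2$, so iterating $i\mapsto i^-$ leads to $0$. In Test 7, $p(0),\dots,p(4)=0,4,6,8,10$; so $7^-=2$ with $d=1$, and $2^-=0$ with $d=2$.

Fix $R\ge\beta+1$. The *window* at $i$ is $W(i)=(x_{i-R},\dots,x_{i+R})$, with $x_j=\#$ for $j<0$.

**Lemma 6.** $W(i)$ is a function $F(W(i^-),d)$ of $W(i^-)$ and $d=i-p(i^-)$.

*Proof.* A word of $R$ consecutive letters of $\mathbf x$ contains at least $\lfloor R/(\beta+1)\rfloor\ge1$ growing letters, so its image has length $\ge2(\beta+1)\lfloor R/(\beta+1)\rfloor\ge R$. So the images of the $R$ letters to the left and to the right of $i^-$ cover what $W(i)$ needs. If $i^-<R$, the window $W(i^-)$ shows the whole prefix $\mathbf x[0,i^-)$, so all letters to the left of $i$, and the beginning of the word, are known. $\square$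

**The graph.** Let $\mathcal G_R$ be the finite graph whose vertices are the occurring windows and whose edges are $\zeta=(W,d)$, $0\le d<|\varphi(\text{center of }W)|$, from $W$ to $F(W,d)$. For paths starting at $W(0)$ put $\mathrm{val}(\text{empty})=0$ and $\mathrm{val}(\gamma\zeta)=p(\mathrm{val}(\gamma))+d$. The endpoint of $\gamma$ is $W(\mathrm{val}(\gamma))$. Every $i\ge1$ is the value of exactly one path not beginning with the edge $(W(0),0)$: the last edge must have $d=i-p(i^-)$ and the rest must have value $i^-<i$; the paths of value $0$ are the repetitions of $(W(0),0)$. Call this path the *address* of $i$. In Test 7 the address of $7$ has digits $2,1$: $p(p(0)+2)+1=p(2)+1=7$.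

**Composition of paths.** If $\gamma'$ has length $n$ and starts at a window with center $y$, then
$$\mathrm{val}(\gamma\gamma')=p_n(\mathrm{val}(\gamma))+c,\qquad 0\le c<|\varphi^n(y)|,\quad c\text{ depending only on }\gamma'.\tag{6}$$
This is an induction on $n$. For $n=0$, $c=0$. If $\gamma'=\gamma''\zeta$, $\gamma''$ has constant $c''$, and $J=\mathrm{val}(\gamma)$, then $\mathbf x[0,p_{n-1}(J)+c'')$ is $\varphi^{n-1}(\mathbf x[0,J))$ followed by the prefix of length $c''$ of $\varphi^{n-1}(y)$. So $c$ is $d$ plus the length of the image of that prefix, and $d$ is less than the length of the image of the next letter of $\varphi^{n-1}(y)$.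

**A rational series.** The column $V(i)=(\Psi(\mathbf x[0,i)),1)$ satisfies
$$V(\mathrm{val}(\gamma\zeta))=\begin{pmatrix}M&\psi_\zeta\\0&1\end{pmatrix}V(\mathrm{val}(\gamma)),\tag{7}$$
with $\psi_\zeta$ the Parikh vector of the prefix of length $d$ of $\varphi(\text{center})$. Suppose $\ell$ is rational and $\mathcal Y$ is a set of vertices. The series on words of edges that equals $\Delta_0(\mathrm{val}(\gamma))$ on paths $\gamma$ from $W(0)$ ending in $\mathcal Y$, and $0$ on all other words, is $\mathbb Q$-rational: apply the row $(\Delta,0)$ to (7), transpose to obtain the usual order of products, and take the Hadamard product with the characteristic series of a regular language. The same holds for the *letter graph*, in which only the centers are kept and paths start at $a$.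

## 10. Bounded discrepancy gives a uniform morphism

Test 2 worked because $p(i)-2i$ took two values. The general version carries along enough data to recompute $p(i)-ki$.

**Proposition 7.** Assume (N), normalized, $\alpha=k\in\mathbb Z$, and $\Delta_0$ bounded. Then $\mathbf x$ is $k$-automatic.

*Proof.*

**Step 1: finitely many values.** $\Pi$ is rational, as the spectral projection of an integer matrix at a rational eigenvalue. So $\ell$ is rational and $\Delta_0$ takes values in $\frac1{Q_0}\mathbb Z$ for some $Q_0$. Let $|\Delta_0|\le G$ and put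
$$E_n(i)=\Delta_0(p_n(i))=\Delta M^n\Psi(\mathbf x[0,i)).$$
All $|E_n|\le G$. By Cayley–Hamilton every $E_n(i)$ is a fixed integer combination of $E_0(i),\dots,E_{r-1}(i)$.

**Step 2: $p$ is close to multiplication by $k$.** Since $P(p(i))=kP(i)$ and $P(i)=i-E_0(i)$,
$$p(i)=kP(i)+E_1(i)=ki+g(i),\quad g=E_1-kE_0,\quad |g|\le G':=(k+1)G .$$

**Step 3: the enriched letters.** Choose $C$ with $(k-1)C\ge G'$ and let
$$X_i=\big((x_{i-C},\dots,x_{i+C}),\,E_0(i),\dots,E_{r-1}(i)\big)$$
with $\#$ at negative indices. This takes finitely many values. We claim that $X_{ki+j}$ ($0\le j<k$) depends only on $X_i$ and $j$.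

From $X_i$ one knows the letters $x_{i+h}$, $|h|\le C$; hence all $E_n(i+h)$ (add or subtract $\Delta M^n\Psi$ of the letters in between); hence $p(i+h)-ki=kh+g(i+h)$, for $-C\le h\le C+1$, $i+h\ge0$. Let $n=ki+j$. If $i\ge C$, then $p(i-C)\le ki-kC+G'\le ki-C\le n-C$. If $i<C$, the window shows the whole prefix, and the number of symbols $\#$ shows $i$. Also $p(i+C+1)\ge ki+k(C+1)-G'\ge ki+k+C>n+C$. So the letters of $\mathbf x$ at distance $\le C$ from $n$ lie in the image of the known letters, at known offsets. Moreover $n=p(i')+d$ with a determined $i'=i+h$, $|h|\le C$, and a determined $d$, $0\le d<|\varphi(x_{i'})|$, and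
$$E_\mu(n)=E_{\mu+1}(i')+\Delta M^\mu\Psi(\text{prefix of length }d\text{ of }\varphi(x_{i'}))$$
is determined for $0\le\mu<r$. This proves the claim.

**Step 4: conclusion.** So $(X_i)$ is the fixed point, starting with $X_0$, of a $k$-uniform morphism, and $\mathbf x$ is its image under a coding. By F1, $\mathbf x$ is $k$-automatic. Given $G$, the morphism is computed by starting from $X_0$ and closing up. $\square$

## 11. Equal surroundings and congruent positions

For the converse, look at Test 7 and suppose the word were $3$-automatic. The word $\varphi^2(b)=abbbabbb$ ends in $b$, and $\varphi^2(a)$ begins with $a$. Let $J_t=|\varphi^{2t+1}(a)|=p_{2t}(4)$. Since $x_3x_4=ba$, around $J_t$ the word reads $\varphi^{2t}(b)\,|\,\varphi^{2t}(a)$ with the bar at $J_t$, and the same holds around $J_{t+1}$. So at scale $9^t$ these two positions have equal surroundings. On the other hand a $3$-automatic word is made of blocks of length $9^t$. It is natural to expect that equal surroundings at that scale force $J_{t+1}-J_t$ to be a multiple of $9^t$, or at least of $9^t/Q$ for some fixed $Q$, up to a bounded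 error $H$. But
$$J_{t+1}-J_t=\tfrac15\big(144\cdot9^t+6\cdot4^t\big).$$
We may take $Q$ divisible by $5$. Then $\frac65 4^t$ would have to lie in $\frac{9^t}Q\mathbb Z+[-H,H]$, which is impossible for large $t$, since $H<\frac65 4^t<9^t/Q-H$.

The expectation is false as stated. In $\mathbf x=a^\omega$ all positions have equal surroundings, and the difference of two positions is arbitrary. The same happens inside any long periodic stretch of a nonperiodic word. This is where the direct approach stops. The remedy is to apply the principle only at positions that are *not* inside such a stretch, and to show that these positions suffice. The denominator $Q$ cannot be avoided either. Read Test 1, $abbabaab\cdots$, in base $4$, with $K=4^n$, $n\ge1$. The boundaries between blocks $\varphi^{2n-1}(\cdot)$ of length $K/2$ at positions $2K$ and $K/2$ both separate $\varphi^{2n-1}(a)$ from $\varphi^{2n-1}(b)$, because $x_3x_4=x_0x_1=ab$. So the surroundings of radius $K/4$ agree, while the difference is $\frac32K$.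

## 12. Repetitions in automatic words

Let $\mathbf x$ be $k$-automatic, $\mathbf x=\pi(\mathbf z)$, $\mathbf z=\theta^\omega(b_0)$ as in F1.

**Lemma 8.** There are $\kappa,T\ge1$ such that every factor $u$ of $\mathbf x$ having some period $t$ with $|u|\ge\kappa t$ has a period $\le T$.

*Proof.*

**Step 1: a long repetition can be made longer.** The set $\mathcal S=\{(t,\Lambda):1\le t\le\Lambda,\ \mathbf x$ has a factor of length $\Lambda$ with least period $t\}$ is definable, hence by F2 accepted by a DFA reading most significant digits first, with $q$ states say. Let $\kappa=k^{q+1}$. If $u$ has period $t$ and $|u|\ge\kappa t$, its least period $t'\le t$ satisfies $(t',|u|)\in\mathcal S$ and $|u|\ge\kappa t'$. Write $|u|$ with nonzero leading digit and pad $t'$ to the same number of digits; then the first $q+1$ digits of $t'$ are $0$. While reading the first $q$ digits the DFA repeats a state. Pumping that loop leaves $t'$ unchanged; the second component keeps a nonzero leading digit and gets more digits. So $(t',\Lambda)\in\mathcal S$ for arbitrarily large $\Lambda$. Call such $t'$ *persistent*.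

**Step 2: finitely many persistent periods.** Let $t_1<\dots<t_s$ be persistent and choose $k^m\ge2t_s$. For each $i$ a factor $u_i$ of least period $t_i$ and length $\ge2k^m$ contains a block $\pi\theta^m(c_i)$. If $c_i=c_j$ with $i\ne j$, this block has periods $t_i,t_j$ and length $\ge t_i+t_j$, hence period $g=\gcd(t_i,t_j)$. By Extension $u_i$ has period $g$, so $g=t_i$; likewise $g=t_j$, a contradiction. So $s$ is at most the size of the alphabet of $\theta$. Let $T$ be the largest persistent $t$ (or $1$ if there is none). $\square$

**Definition (flat, type $Z$).** For $R\ge2T$ call $i\ge R$ flat if $\mathbf x[i-R,i+R)$ has a period $\le T$. Let $Z=\{i:i<R\text{ or }i\text{ not flat}\}$. Whether $i\in Z$ is determined by $W(i)$; the windows $W(i)$ with $i\in Z$ are said to be of type $Z$.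

*Example.* Let $x_n=1$ if $n$ is a power of $2$, else $0$ ($2$-automatic). A factor with period $t$, length $\ge3t$ and a letter $1$ would contain three powers of $2$ in arithmetic progression, $2^i+2^l=2\cdot2^j$ with $i<j<l$, which is impossible as $2^l\ge2\cdot2^j$. So $\kappa=3$, $T=1$ satisfy Lemma 8. With $R=2$, $i\ge2$ is flat iff the four letters $x_{i-2},\dots,x_{i+1}$ are equal; $Z$ consists of positions close to powers of $2$, and $0,1$.

**Lemma 9.** Fix $R\ge2T$ and $e\ge0$. There are $Q\ge1$, $H\ge0$, $m_0\ge e$ such that: if $m\ge m_0$, $K=k^m$, $\rho=K/k^e$, $i,j\ge\max(\rho,R)$, $j$ is not flat, and $\mathbf x[i-\rho,i+\rho)=\mathbf x[j-\rho,j+\rho)$, then $j-i\in\frac KQ\mathbb Z+[-H,H]$.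

*Proof.*

**Step 1: only finitely many block positions matter.** Let $\hat{\mathcal Q}\subset\mathbb N$ be a finite set containing $0$ and, for each length-3 factor of $\mathbf z$, some $\hat q\ge1$ with $z_{\hat q-1}z_{\hat q}z_{\hat q+1}$ equal to it. For $q\ge1$ choose $\hat q\in\hat{\mathcal Q}$, $\hat q\ge1$, with the same triple as $q$; put $\hat0=0$. If $i=Kq+s$, $0\le s<K$, $i\ge\rho$, then the surroundings of radius $\rho\le K$ of $i$ equal those of $\hat\imath=K\hat q+s\ge\rho$: for $q\ge1$ they lie in $\pi\theta^m(z_{q-1}z_qz_{q+1})$, and for $q=0$ nothing changes. The same holds for radius $R$ when $R\le\rho$, which holds for $m\ge m_0$.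

For $\hat q,\hat q'\in\hat{\mathcal Q}$ let $\mathcal D_m=\mathcal D_m(\hat q,\hat q')$ be the set of $\delta=s'-s$ with $0\le s,s'<K$ such that for $\hat\imath=K\hat q+s$, $\hat\jmath=K\hat q'+s'$: both are $\ge\rho$, $\mathbf x[\hat\imath-\rho,\hat\imath+\rho)=\mathbf x[\hat\jmath-\rho,\hat\jmath+\rho)$, and $\mathbf x[\hat\jmath-R,\hat\jmath+R)$ has no period $\le T$. If $i=Kq+s$ and $j=Kq'+s'$ are as in the lemma, then
$$j-i=K(q'-q)+\delta,\qquad\delta\in\mathcal D_m(\hat q,\hat q').\tag{8}$$

**Step 2: $|\mathcal D_m|\le N_0$ with $N_0$ independent of $m\ge m_0$.** Choose for each $\delta\in\mathcal D_m$ a witness $(s,s')$. Divide the range of $s$ into intervals of length $\le\rho/4$ and the range $(-K,K)$ of $\delta$ into intervals of length $\le\rho/(4\kappa)$. Since $K=k^e\rho$, boundedly many suffice. If $|\mathcal D_m|$ exceeds the number of cells, there are two witnesses $(\hat\imath_1,\hat\jmath_1)$, $(\hat\imath_2,\hat\jmath_2)$ with $\sigma=\hat\imath_2-\hat\imath_1$, $|\sigma|\le\rho/4$, and $\hat\jmath_2-\hat\jmath_1=\sigma+\tau$, $0<|\tau|\le\rho/(4\kappa)$. For integers $|y|<3\rho/4$,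
$$x_{\hat\jmath_1+y}=x_{\hat\imath_1+y}=x_{\hat\imath_2+(y-\sigma)}=x_{\hat\jmath_2+(y-\sigma)}=x_{\hat\jmath_1+y+\tau}.$$
So $\mathbf x[\hat\jmath_1-\lfloor\rho/2\rfloor,\hat\jmath_1+\lfloor\rho/2\rfloor)$ has period $|\tau|$ and length $\ge\rho-1\ge\rho/4\ge\kappa|\tau|$ (for $\rho\ge2$). By Lemma 8 it has a period $\le T$. For $m\ge m_0$, $m_0$ so large that $\rho\ge 2$ and $\lfloor\rho/2\rfloor\ge R$, it contains $\mathbf x[\hat\jmath_1-R,\hat\jmath_1+R)$, a contradiction.

**Step 3: the elements of $\mathcal D_m$ are affine in $K$.** The relation $\{(K,K+\delta):K=k^m,\,m\ge m_0,\,\delta\in\mathcal D_m\}$ is definable in $\langle\mathbb N,+,V_k\rangle$ with the predicates $x_n=b$: $\hat q,\hat q',e,R,T,m_0$ are constants, and "$K$ is a power of $k$" is $V_k(K)=K$. Hence for each $\mu\le N_0$ the partial function $f_\mu$ giving the $\mu$-th smallest $K+\delta$ is definable too. As $0<f_\mu(K)<2K\le k^{m+1}$, the pairs $(K,f_\mu(K))$, written with $m+1$ digits, form a regular language with at most one word of each length. Let its DFA have $q$ states and let $\omega=\mathrm{lcm}(1,\dots,q)$. A word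 of length $n\ge q$ in it factors as $uvw$ with $v$ labeling a loop, $1\le|v|\le q$, so $uv^{1+j\omega/|v|}w$ is *the* word of length $n+j\omega$, for all $j\ge0$. Take for each residue class modulo $\omega$ the shortest word of length $\ge q$ in that class: all words of length $\ge q$ belong to finitely many families $uv^*w$. In a family, $K=k^{|u|+t|v|+|w|-1}$. If $[\cdot]$ is the base-$k$ value of the second track, the second component is
$$[u]\,k^{t|v|+|w|}+[v]\,k^{|w|}\,\frac{k^{t|v|}-1}{k^{|v|}-1}+[w]=A_1K+A_0$$
with $A_1,A_0\in\mathbb Q$ depending only on the family. So, after enlarging $m_0$, every $\delta\in\mathcal D_m(\hat q,\hat q')$ has the form $A'K+A_0$ with $(A',A_0)$ from a finite set of rational pairs; this holds for all of the finitely many $(\hat q,\hat q')$ together. Let $Q$ be a common denominator of the $A'$ and $H=\max|A_0|$. With (8) the lemma follows. $\square$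

## 13. Orbits, and why the base must match $\alpha$

Assume (N), normalized, and $\mathbf x$ $k$-automatic. Take $\kappa,T$ from Lemma 8 and $R\ge\max(\beta+1,2T)$. The next lemma turns the computation of Section 11 into a general statement.

**Lemma 10.** In $\mathcal G_R$ let $u$ be a path from $W(0)$ to $Y$, $v$ a nonempty closed path at $Y$ of length $m$, and $w$ a path from $Y$ to a vertex of type $Z$. Put $I_t=\mathrm{val}(uv^tw)$ and suppose $(I_t)$ is not constant. Then $I_t\to\infty$ and:

1. $I_t=A\alpha^{mt}+b+\Delta_0(I_t)$ with constants $A>0$ and $b$, and $\Delta_0(I_t)=O(\alpha^{\eta mt})$, with $\eta$ from Lemma 4.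
2. There are $Q,H,t_0$ such that for $t'\ge t\ge t_0$ and $k^n\le\alpha^{mt}<k^{n+1}$: $\ I_{t'}-I_t\in\frac{k^n}Q\mathbb Z+[-H,H]$.

*Proof.*

**Step 1: the base points $J_t=\mathrm{val}(uv^t)$ lie far from the beginning.** Let $|w|=\varrho$. By (6) there are constants with $J_{t+1}=p_m(J_t)+c_v$ and $I_t=p_\varrho(J_t)+c_w$. All $W(J_t)$ equal $Y$. The number of $\#$ in $W(J)$ is $\max(0,R-J)$. As soon as $J_t\ge1$, (5) gives $J_{t+1}\ge2^mJ_t>J_t$. If all $J_t=0$, $(I_t)$ is constant, which is excluded. So $(J_t)$ is strictly increasing from some point on, the constant number of $\#$ is $0$, and $J_t\ge R\ge1$ for all $t$. Also $I_t\ge J_t\to\infty$.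

**Step 2: part 1.** By $\ell M=\alpha\ell$ and (6), $P(J_{t+1})=\alpha^mP(J_t)+\mathrm{const}$ and $P(I_t)=\alpha^\varrho P(J_t)+\mathrm{const}$, so $P(I_t)=A\alpha^{mt}+b$. As $P(i)=i-\Delta_0(i)$, the formula holds. By Lemma 4, $P(I_t)=I_t-O(I_t^\eta)\to\infty$, so $A>0$, $I_t=O(\alpha^{mt})$, and $\Delta_0(I_t)=O(I_t^\eta)=O(\alpha^{\eta mt})$.

**Step 3: part 2, equal surroundings.** Let $Y=(y_{-R},\dots,y_R)$ and $t\le t'$. Both $J_0$ and $J_{t'-t}$ have window $Y$, and $I_t,I_{t'}$ arise from them by the same path $v^tw$. So by (6) $I_t=p_{mt+\varrho}(J_0)+c$ and $I_{t'}=p_{mt+\varrho}(J_{t'-t})+c$ with the same $c<|\varphi^{mt+\varrho}(y_0)|$. Hence $\mathbf x$ agrees around $I_t$ and $I_{t'}$ at least $|\varphi^{mt+\varrho}(y_{-R}\cdots y_{-1})|$ places to the left and $|\varphi^{mt+\varrho}(y_1\cdots y_R)|$ places to the right. Since $R\ge\beta+1$, both words contain a growing letter, so both numbers are $\ge c_0\alpha^{mt}\ge k^{-e}k^n$ for a suitable fixed $e$. In particular $I_t,I_{t'}\ge k^{n-e}$. For $t$ large, $n\ge m_0$ and $I_t,I_{t'}\ge R$, and $I_{t'}$ is not flat, since its window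 has type $Z$. Apply Lemma 9 with $K=k^n$, $i=I_t$, $j=I_{t'}$. $\square$

**Proposition 11.** If (N) holds and $\mathbf x$ is $k$-automatic but not ultimately periodic, then $\alpha^s=k^{r'}$ for some integers $s,r'\ge1$.

*Proof.* The claim for a power of $\varphi$ implies it for $\varphi$, so assume $\varphi$ normalized.

**Step 1: $Z$ is infinite.** Otherwise, for all large $i$, $\mathbf x[i-R,i+R)$ has least period $t_i\le T$. The overlap of consecutive windows has length $2R-1\ge4T-1\ge2T\ge t_i+t_{i+1}$. By Fine–Wilf it has period $\gcd(t_i,t_{i+1})$, which by Extension is a period of both windows; so $t_i=t_{i+1}$. Then $\mathbf x$ is ultimately periodic, a contradiction.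

**Step 2: an orbit.** So some $i\in Z$ has an address longer than the number of vertices of $\mathcal G_R$. It factors as $uvw$ with $v$ nonempty and closed, of length $m$. Its first edge has digit $\ge1$, and values $\ge1$ stay $\ge1$, so $J_1=\mathrm{val}(uv)\ge1$. Thus $(J_t)_{t\ge1}$ is strictly increasing, $I_t\ge J_t\to\infty$, and Lemma 10 applies.

**Step 3: density.** Let $n_t=\lfloor\log_k\alpha^{mt}\rfloor$ and $\xi_t=\alpha^{mt}/k^{n_t}\in[1,k)$. Take $t'=t+1$ in Lemma 10(2), insert Lemma 10(1) and divide by $k^{n_t}$: $A(\alpha^m-1)\xi_t$ has distance $o(1)$ from $\frac1Q\mathbb Z$. Let $\vartheta=m\log\alpha/\log k$, so $\xi_t=k^{\{t\vartheta\}}$ with $\{\cdot\}$ the fractional part. If $\vartheta$ were irrational, $\{\xi_t:t\ge t_1\}$ would be dense in $[1,k]$ for every $t_1$, a contradiction as $A(\alpha^m-1)>0$. So $\vartheta$ is a positive rational, which is the claim. $\square$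

## 14. Automaticity forces bounded discrepancy

**Proposition 12.** Assume (N), normalized, $\alpha=k\in\mathbb Z$, and $\mathbf x$ $k$-automatic. Then $\Delta_0$ is bounded.

*Proof.* As in Section 10, $\ell$ is rational and $\Delta_0(i)\in\frac1{Q_0}\mathbb Z$. Choose $R\ge\max(\beta+1,2T)$ so large that for each of the finitely many nonempty words $v$ with $|v|\le T$: if not all powers $v^n$ occur in $\mathbf x$, then $v^{\lfloor R/|v|\rfloor}$ does not occur. If all $v^n$ occur in $\mathbf x$, Lemma 4 gives $n|\Delta(v)|\le C(n|v|)^\eta$ for all $n$, so $\Delta(v)=0$.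

**Step 1: it suffices to bound $\Delta_0$ on $Z$.** Periodic stretches contribute nothing, so we walk back to where the stretch begins. Let $i$ be flat, $\mathbf x[i-R,i+R)$ with period $t\le T$. Let $s\ge0$ be minimal such that $\mathbf x[s,i+R)$ has period $t$; so $s\le i-R$. Then $s\in Z$. This is clear if $s<R$. Suppose $s\ge R$ and $\mathbf x[s-R,s+R)$ had a period $t'\le T$. Then $\mathbf x[s,s+R)$, of length $R\ge t+t'$, has periods $t,t'$, hence period $g=\gcd(t,t')$. As $g\mid t'$, Extension shows that $\mathbf x[s-R,s+R)$ has period $g$, hence period $t$. So $x_{s-1}=x_{s-1+t}$, contradicting minimality. Finally $\mathbf x[s,i)=v^nv'$ with $v=\mathbf x[s,s+t)$ and $|v'|<t\le T$. Since $\mathbf x[s,i+R)$ has length $\ge2R$ and period $t$, $v^{\lfloor R/t\rfloor}$ occurs; so all powers of $v$ occur, $\Delta(v)=0$, and $\Delta_0(i)=\Delta_0(s)+\Delta(v')=\Delta_0(s)+O(1)$.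

**Step 2: reduction to one orbit.** Suppose $\Delta_0$ is unbounded on $Z$. Then the rational series $S$ of Section 9, with $\mathcal Y$ the set of vertices of type $Z$, has infinite image. By F5, $\{S(uv^tw):t\ge0\}$ is infinite for some $u,v,w$. Then $v\ne\epsilon$, and $uv^tw$ is a path from $W(0)$ to a vertex of type $Z$ for infinitely many $t$. In particular $vv$ is a path, so $v$ is closed, of length $m$ say, and $uv^tw$ is such a path for all $t\ge 0$. We are in the situation of Lemma 10, with $\{\Delta_0(I_t)\}$ infinite; so $(I_t)$ is not constant.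

**Step 3: the main term drops out.** Here $\alpha=k$, so $n=mt$ in Lemma 10(2), and with Lemma 10(1)
$$A(k^{mt'}-k^{mt})+\Delta_0(I_{t'})-\Delta_0(I_t)\in\tfrac{k^{mt}}Q\mathbb Z+[-H,H]\qquad(t'\ge t\ge t_0).$$
Take $t'=t+1$, divide by $k^{mt}$, let $t\to\infty$ and use $\Delta_0(I_t)=O(k^{\eta mt})$. This gives $A(k^m-1)\in\frac1Q\mathbb Z$. Since $k^m-1$ divides $k^{m(t'-t)}-1$, also $A(k^{m(t'-t)}-1)\in\frac1Q\mathbb Z$. Hence
$$\Delta_0(I_{t'})-\Delta_0(I_t)\in\tfrac{k^{mt}}Q\mathbb Z+[-H,H]\qquad(t'\ge t\ge t_0).\tag{9}$$

**Step 4: the discrepancy is caught in an interval.** An element of the right side of (9) of absolute value $<k^{mt}/Q-H$ lies in $[-H,H]$. For $t\ge t_1$ ($t_1\ge t_0$ large), $|\Delta_0(I_{t+1})-\Delta_0(I_t)|=O(k^{\eta mt})<k^{mt}/Q-H$, so $|\Delta_0(I_{t+1})-\Delta_0(I_t)|\le H$. Now fix $t\ge t_1$ with $2H<k^{mt}/Q-H$. If $|\Delta_0(I_{t'})-\Delta_0(I_t)|\le H$ for some $t'\ge t$, then $|\Delta_0(I_{t'+1})-\Delta_0(I_t)|\le2H$, so it is $\le H$ by (9). By induction $|\Delta_0(I_{t'})-\Delta_0(I_t)|\le H$ for all $t'\ge t$. So the values $\Delta_0(I_{t'})\in\frac1{Q_0}\mathbb Z$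 are bounded and hence finitely many, a contradiction. $\square$

## 15. Proof of Theorem A and the algorithm

**Theorem A(3).** If $\mathbf x$ is $k$-automatic and not ultimately periodic, some $\alpha^s$ is an integer by Proposition 11. If it is ultimately periodic, it is $k$-automatic for all $k$, and $\alpha$ is an integer by Lemma 5. So if no $\alpha^s$ is an integer, $\mathbf x$ is not $k$-automatic for any $k$.

**Theorem A(4).** Replace $\varphi$ by a power so that it is normalized and $\alpha=N$ is an integer. (A further power replaces $N$ by a power of $N$; by F1 this affects neither $N$-automaticity nor multiplicative dependence, and $\ell,\Delta_0$ are unchanged.) By Propositions 7 and 12, $\mathbf x$ is $N$-automatic iff $\Delta_0$ is bounded. Suppose $\mathbf x$ is $k$-automatic. If it is ultimately periodic, it is also $N$-automatic. Otherwise $N^{s'}=k^{r'}$ with $s',r'\ge1$ by Proposition 11, so $k$ is multiplicatively dependent on $N$, and $\mathbf x$ is $N$-automatic by F1. Conversely, if $\mathbf x$ is $N$-automatic and $k^{r'}=N^{s'}$, then $\mathbf x$ is $k$-automatic by F1. This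 gives all of (4). Theorem A is proved. $\square$

In Test 7, $M=\begin{pmatrix}1&2\\3&0\end{pmatrix}$ has a positive square, (N) holds with $N=3$, and $\Delta_0$ is unbounded: that word is not automatic in any base. Test 3 falls under A(3).

**Proof of Theorem B.** The algorithm is as follows.

**Step 1: growth.** Compute the power in F3 and the types. If $\alpha=1$: "yes" (for every $k$) if $D=1$, "no" if $D\ge2$.

**Step 2: condition (N).** If $\alpha>1$, decide (N) by Lemma 3. If it fails, "no" for every $k$.

**Step 3: is some power of $\alpha$ an integer?** Compute $\beta$ and a normalized power. The number $\alpha$ is an algebraic integer, so a power is an integer iff it is rational. If $s$ is minimal with $\alpha^s\in\mathbb Q$, then $X^s-\alpha^s$ is the minimal polynomial of $\alpha$. Indeed, all its roots have modulus $\alpha$, so a monic rational factor of degree $d'\ge1$ has a rational constant term of absolute value $\alpha^{d'}$; hence $\alpha^{d'}\in\mathbb Q$ and $d'\ge s$. Thus one only inspects the minimal polynomial. If no power is an integer, "no" for every $k$.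

**Step 4: is $\Delta_0$ bounded?** Otherwise pass to a normalized power with $\alpha=N\in\mathbb Z$. Now $\ell$ is rational and computable, $\Delta_0\in\frac1{Q_0}\mathbb Z$; let $E_n$ be as in Section 10. Run two procedures in parallel.

(I) Compute all pairs $(x_i,(E_0(i),\dots,E_{r-1}(i)))$ by closing $(a,0)$ under the moves
$$(c,(E_n)_n)\mapsto(c',(E_{n+1}+\Delta M^n\psi)_n),$$
where $0\le d<|\varphi(c)|$, $c'$ is the letter of index $d$ in $\varphi(c)$, $\psi$ is the Parikh vector of the prefix of length $d$, and $E_r$ comes from Cayley–Hamilton. By Section 9 every $i$ is reached from $i^-$, so this enumerates exactly the pairs for all $i\in\mathbb N$. It closes up iff $\Delta_0$ is bounded: if $|\Delta_0|\le G$, then all $|E_n(i)|=|\Delta_0(p_n(i))|\le G$, with values in $\frac1{Q_0}\mathbb Z$; conversely, finitely many pairs give finitely many values $E_0(i)=\Delta_0(i)$.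

(II) Enumerate triples of paths $u,v,w$ in the letter graph ($uvw$ a path from $a$, $v$ nonempty and closed) and test whether $t\mapsto\Delta_0(\mathrm{val}(uv^tw))$ takes infinitely many values. By (7) this is a rational linear recurrence sequence. Its image is finite iff it is ultimately periodic: if the image is finite, so is the set of blocks of consecutive terms of length the order of the recurrence, and each block determines the next. Ultimate periodicity means that the sequence is annihilated by some $X^n(X^q-1)$, that is, its minimal recurrence polynomial is a power of $X$ times a product of distinct cyclotomic polynomials. This is decidable. If $\Delta_0$ is unbounded, the series of Section 9 on the letter graph (all vertices allowed as endpoints) has infinite image, and F5 provides such a triple; as in Proposition 12, its $v$ is nonempty and closed. Conversely such a triple gives infinitely many values in $\frac1{Q_0}\mathbb Z$, so $\Delta_0$ is unbounded.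

Exactly one of (I), (II) succeeds. If $\Delta_0$ is unbounded: "no" for every $k$.

**Step 5: the bounded case.** If $\Delta_0$ is bounded, (I) supplies a bound $G$, and Proposition 7 constructs an $N$-uniform morphism and a coding, hence an $N$-DFAO, for $\mathbf x$. The answer to (1) is "yes". For (2): if $k$ is multiplicatively dependent on $N$ (checked by factoring), "yes". Otherwise "yes" iff $\mathbf x$ is ultimately periodic, which F2 decides from the DFAO.

Correctness is Theorem A. Hence both problems are decidable. The computation of the full set of bases and of the automata is spelled out in the next section. $\square$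

## 16. The set of bases, a quantitative criterion, and ultimate periodicity

**The set of bases.** The set $\{k\ge2:\varphi^\omega(a)\text{ is }k\text{-automatic}\}$ is $\emptyset$, or $\{k\ge2\}$, or $\{k:k^{r'}=N^{s'}\text{ for some }r',s'\ge1\}$ for a computable $N$, and which case holds is decidable. DFAOs are computable: for base $N$ by Proposition 7; for $k$ with $k^{r'}=N^{s'}$ by the effective conversions in F1; and for ultimately periodic words directly, after finding preperiod and period by search.

**A quantitative criterion.** Under (N) with $\alpha^s=N\in\mathbb Z$, automaticity is equivalent to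
$$G:=\sup_i\Big|\,i-\sum_{j<i}\ell_{x_j}\Big|<\infty .$$
In the automatic case (for the normalized power with $\alpha=N$), $\big||\varphi^n(w)|-\ell(w)N^n\big|\le2G$ for all factors $w$ of $\mathbf x$ and all $n\ge0$: if $w=\mathbf x[i,j)$, the quantity is $\Delta(\varphi^n(w))=\Delta_0(p_n(j))-\Delta_0(p_n(i))$. Such a uniform bound conversely implies automaticity (take $n=0$ and $w$ a prefix).

**A growth obstruction.** If $\varphi^\omega(a)$ is $k$-automatic for some $k$, then, for the power of $\varphi$ fixed in F3, either $|\varphi^n(a)|=\Theta(n)$ and the word is ultimately periodic, or $|\varphi^n(a)|=\Theta(\alpha^n)$ with some power of $\alpha$ an integer $\ge2$. In the second case every letter is bounded or of growth $\Theta(\alpha^n)$. This is Lemma 2 together with Theorem A(3).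

**Ultimate periodicity.** Whether $\varphi^\omega(a)$ is ultimately periodic, erasing morphisms allowed, is decided by the same algorithm. In Step 5 one tests the DFAO. In all "no" cases the word is not ultimately periodic, because ultimately periodic words are $k$-automatic for every $k$. For $(\alpha,D)=(1,1)$ it is ultimately periodic by Lemma 2.
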